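
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Relations among principal and almost-principal minors\\ of a symmetric matrix: when do quadrics suffice?}


\begin{abstract}
Let $\mathcal J_n$ be the homogeneous ideal of relations among the principal and almost-principal minors of a symmetric $n\times n$ matrix, $n\ge 3$. It was conjectured that $\mathcal J_n$ is generated by its quadrics. We show that this holds exactly for $n\in\{3,4\}$. For $n\ge5$ we give an explicit cubic in $\mathcal J_n$ that is not in the ideal generated by the quadrics. For every $n\ge 3$ the quadrics generate $\mathcal J_n$ up to saturation.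
\end{abstract}

\section{Introduction}

Let $\Sigma=(\sigma_{ij})$ be a symmetric $n\times n$ matrix, $n\ge3$, and write $[n]=\{1,\dots,n\}$. We consider two kinds of minors: the principal minors $\det\Sigma_{K,K}$ for $K\subseteq[n]$ (the empty one being $1$), and the almost-principal minors $\det\Sigma_{iK,jK}$, with rows $iK=\{i\}\cup K$ and columns $jK$, for $i<j$ and $K\subseteq[n]\setminus\{i,j\}$. If $\Sigma$ is the covariance matrix of a nondegenerate Gaussian vector, the covariance of $X_i$ and $X_j$ given $(X_k)_{k\in K}$ is, by a Schur complement, the quotient $\det\Sigma_{iK,jK}/\det\Sigma_{K,K}$. So the vanishing of an almost-principal minor expresses a conditional independence, and relations among these minors constrain which independences can hold together.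

There are $N=2^n+\binom n2 2^{n-2}$ such minors. Let $R=\mathbb C[p_K,a_{ij|K}]$ be the polynomial ring with one variable for each, including a genuine variable $p_\emptyset$. Let $\mathcal J=\mathcal J_n\subseteq R$ be the homogeneous vanishing ideal of the closure of the image of
\[
\Sigma\longmapsto\bigl(1:\det\Sigma_{K,K}\ (K\ne\emptyset):\det\Sigma_{iK,jK}\bigr)\in\mathbb P^{N-1},
\]
where the coordinate $1$ belongs to $p_\emptyset$. Thus a homogeneous $f$ lies in $\mathcal J$ if and only if it vanishes after substituting $p_\emptyset=1$ and the minors of $\Sigma$ for the other variables. The ideal $\mathcal J$ is a homogeneous prime. A \emph{quadric in $\mathcal J$} is a homogeneous element of $\mathcal J$ of degree $2$; examples are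
\begin{equation}\label{eq:square}
p_K\,p_{ijK}-p_{iK}\,p_{jK}+a_{ij|K}^2 .
\end{equation}
The following conjecture is posed in \cite{source}: \emph{the ideal $\mathcal J_n$ is generated by its quadrics.}

For $n=3$ every minor is principal or almost-principal, so one is looking at the Lagrangian Grassmannian in its natural embedding, whose ideal is generated by quadrics. For larger $n$ one is looking at a projection of the Lagrangian Grassmannian: the minors $\det\Sigma_{I,J}$ with $|I\setminus J|\ge2$ have been \emph{discarded}. Discarding coordinates may destroy generation by quadrics, and the question is whether it does so here.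

\begin{theorem}\label{thm:A}
Let $n\ge5$, write $a_{ij}=a_{ij|\emptyset}$, and let $F=2G-a_{34}(S_3+S_4)$ with
\begin{align*}
G&=a_{12|34}a_{35}a_{45}-a_{12|3}a_{35|4}a_{45}-a_{12|4}a_{35}a_{45|3}+a_{12}a_{35|4}a_{45|3},\\
S_3&=a_{13|45}a_{23}-a_{13|5}a_{23|4}-a_{13|4}a_{23|5}+a_{13}a_{23|45},\\
S_4&=a_{14|35}a_{24}-a_{14|5}a_{24|3}-a_{14|3}a_{24|5}+a_{14}a_{24|35}.
\end{align*}
Then $F\in\mathcal J_n$, but $F$ is not in the ideal generated by the quadrics of $\mathcal J_n$. In particular the conjecture is false for every $n\ge5$.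
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\ge3$ and let $Q_n$ be the ideal generated by the quadrics of $\mathcal J_n$.
\begin{enumerate}
\item[(1)] $\mathcal J_n$ is the saturation of $Q_n$ with respect to the irrelevant ideal, and $\mathcal J_n/Q_n$ has finite length.
\item[(2)] $\mathcal J_n=Q_n$ if and only if $n\in\{3,4\}$.
\end{enumerate}
\end{theorem}

So the quadrics always cut out the variety as a scheme; what fails for $n\ge5$ is saturation. The signs of the $a_{ij|K}$ are fixed in Section~\ref{sec:conv}; another choice replaces some variables by their negatives and affects neither the question nor the answer.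

Section~\ref{sec:cubic} explains where $F$ comes from: it equates two ways of writing $\sigma_{34}bb'$, where $b,b'$ are discarded minors. Section~\ref{sec:cert} shows $F\notin Q_n$ by exhibiting a linear functional. Section~\ref{sec:sym} introduces an action of $\prod_i\mathfrak{sl}_2$ and proves Theorem~\ref{thm:B}(1). Sections~\ref{sec:three} and \ref{sec:four} treat $n=3$ and $n=4$; for $n=4$ the $\mathfrak{sl}_2$-action reduces the cubics to nine small weight spaces, and the Lagrangian Grassmannian then controls all higher degrees.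

\section{Conventions and the zero-diagonal principle}\label{sec:conv}

We let $a_{ij|K}=a_{ji|K}$ stand for the determinant with rows ordered $i,K$ and columns ordered $j,K$, with the same order of $K$ in both; by symmetry of $\Sigma$ it does not change when $i,j$ are exchanged. We call $i,j$ the \emph{distinguished} indices and $K$ the \emph{conditioning set} of $a_{ij|K}$; the variable $p_K$ has conditioning set $K$ and no distinguished index. Write $p=p_\emptyset$. Let $\varphi:R\to\mathbb C[\Sigma]$ send $p$ to $1$ and every other variable to its minor. A homogeneous $f$ lies in $\mathcal J$ if and only if $\varphi(f)=0$.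

\paragraph{Multigrading.} Give $\sigma_{ij}$ multidegree $e_i+e_j$, $p_K$ multidegree $2\cdot 1_K$ (where $1_K=\sum_{k\in K}e_k$) and $a_{ij|K}$ multidegree $e_i+e_j+2\cdot1_K$. The scaling $\sigma_{ij}\mapsto t_it_j\sigma_{ij}$ shows that $\mathcal J$ is multigraded. Let $R_k(d)$ and $\mathcal J_k(d)$ be the parts of degree $k$ and multidegree $d\in\mathbb Z_{\ge0}^n$, and $R_k$, $\mathcal J_k$ the parts of degree $k$. (When a subscript of $\mathcal J$ denotes a degree, $n$ is fixed.) The multidegree of a variable is odd exactly at its distinguished indices.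

\paragraph{Lowering operators.} The minors $p_K$ and $a_{jk|K}$ are affine-linear in each diagonal entry $\sigma_{ii}$; the derivative is the minor with $i$ removed from the conditioning set if $i\in K$, and $0$ otherwise. So let $F_i$ be the derivation of $R$ with
\[
F_ip_K=p_{K\setminus i},\qquad F_ia_{jk|K}=a_{jk|K\setminus i}\qquad(i\in K),
\]
and $F_i=0$ on the other variables. Then $\varphi(F_if)=\partial\varphi(f)/\partial\sigma_{ii}$ for all $f\in R$; in particular $F_i\mathcal J\subseteq\mathcal J$. This gives the tool we use for all explicit relations.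

\begin{lemma}[zero-diagonal principle]\label{lem:zero}
If $F_if=0$ for all $i$, then $\varphi(f)$ does not involve the diagonal entries. Hence a homogeneous such $f$ lies in $\mathcal J$ if and only if $\varphi(f)$ vanishes on matrices with zero diagonal.
\end{lemma}

Write $(ij)=\sigma_{ij}$. At zero diagonal, expanding determinants gives
\begin{equation}\label{eq:zero}
\begin{gathered}
a_{ij|k}=-(ik)(jk),\qquad a_{ij|kl}=-(ij)(kl)^2+(ik)(kl)(jl)+(il)(kl)(jk),\\
p_k=0,\qquad p_{kl}=-(kl)^2,\qquad p_{jkl}=2(jk)(kl)(jl).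
\end{gathered}
\end{equation}

\section{The cubic: products of discarded minors}\label{sec:cubic}

The smallest minors not represented by variables are $2\times2$ minors with disjoint row and column sets. Consider two of them, with rows $\{1,5\}$, respectively $\{2,5\}$, and columns $\{3,4\}$:
\[
b=(13)(45)-(14)(35),\qquad b'=(23)(45)-(24)(35).
\]
Although $b$ and $b'$ have no variable, their product is a quadratic polynomial in the allowed minors, and $\sigma_{34}bb'$ also has a second, cubic expression. This is the content of $F$.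

\begin{proposition}\label{prop:bb}
$\varphi(G)=-\sigma_{34}\,bb'$ and $\varphi(S_3+S_4)=-2\,bb'$. Consequently $F\in\mathcal J_n$ for $n\ge5$.
\end{proposition}

\begin{proof}
All $F_i$ kill $G$, $S_3$ and $S_4$. For $G$ only $i=3,4$ matter, and
\begin{align*}
F_3G&=a_{12|4}a_{35}a_{45}-a_{12}a_{35|4}a_{45}-a_{12|4}a_{35}a_{45}+a_{12}a_{35|4}a_{45}=0,\\
F_4G&=a_{12|3}a_{35}a_{45}-a_{12|3}a_{35}a_{45}-a_{12}a_{35}a_{45|3}+a_{12}a_{35}a_{45|3}=0.
\end{align*}
For $S_3$ only $i=4,5$ matter, and
\begin{align*}
F_4S_3&=a_{13|5}a_{23}-a_{13|5}a_{23}-a_{13}a_{23|5}+a_{13}a_{23|5}=0,\\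
F_5S_3&=a_{13|4}a_{23}-a_{13}a_{23|4}-a_{13|4}a_{23}+a_{13}a_{23|4}=0;
\end{align*}
$S_4$ is $S_3$ with $3$ and $4$ exchanged. By Lemma~\ref{lem:zero} we may compute at zero diagonal. By \eqref{eq:zero} the four terms of $G$ are
\begin{gather*}
(35)(45)\bigl[-(12)(34)^2+(13)(34)(24)+(14)(34)(23)\bigr],\\
-(13)(23)(34)(45)^2,\qquad -(14)(24)(34)(35)^2,\qquad (12)(34)^2(35)(45).
\end{gather*}
The terms with $(12)$ cancel, and the rest is
\[
(34)\bigl\{(35)(45)[(13)(24)+(14)(23)]-(13)(23)(45)^2-(14)(24)(35)^2\bigr\}=-(34)\,bb'.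
\]
Similarly $\varphi(S_3)$ equals
\begin{align*}
&-2(13)(23)(45)^2+(35)(45)[(14)(23)+(13)(24)]\\
&\qquad+(34)\bigl[(15)(23)(45)+(13)(25)(45)-(15)(24)(35)-(14)(25)(35)\bigr]\\
&=-(13)(45)\,b'-(23)(45)\,b+(34)\bigl[(15)b'+(25)b\bigr].
\end{align*}
Exchanging $3$ and $4$ replaces $b,b'$ by $-b,-b'$, so
\[
\varphi(S_4)=(14)(35)\,b'+(24)(35)\,b-(34)\bigl[(15)b'+(25)b\bigr].
\]
In the sum the terms with $(34)$ cancel, and $\varphi(S_3+S_4)=-bb'-b'b$. Finally $\varphi(F)=-2\sigma_{34}bb'+2\sigma_{34}bb'=0$.
\end{proof}

For $n=4$ this construction is not available: there a discarded minor has complementary row and column sets, so two of them with the same columns have the same rows.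

\section{The cubic is not generated by quadrics}\label{sec:cert}

Every term of $F$ has multidegree $d=(1,1,3,3,2,0,\dots,0)$; e.g.\ $a_{12|34}a_{35}a_{45}$ has $(1,1,2,2,0)+(0,0,1,0,1)+(0,0,0,1,1)$ in the first five places. Only variables with indices in $\{1,\dots,5\}$ occur in $R_3(d)$. Since $\mathcal J_2$ is multigraded,
\[
(\mathcal J_2)\cap R_3(d)=\sum_\ell \ell\cdot\mathcal J_2(d-\deg\ell),
\]
where $\ell$ runs over the variables with $\deg\ell\le d$. A functional $\lambda$ on $R_3(d)$ kills $\ell\cdot\mathcal J_2(d-\deg\ell)$ precisely when $m\mapsto\lambda(\ell m)$ kills the kernel of $\varphi$ on $R_2(d-\deg\ell)$, that is, when there is a linear functional $\mu$ on $\mathbb C[\Sigma]$ with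
\begin{equation}\label{eq:cert}
\lambda(\ell m)=\mu(\varphi(m))\qquad\text{for all monomials } m\in R_2(d-\deg\ell).
\end{equation}
So $F\notin(\mathcal J_2)$ is equivalent to the existence of $\lambda$ with $\lambda(F)\ne0$ that satisfies \eqref{eq:cert} for each $\ell$, with $\mu$ depending on $\ell$. Here is such a $\lambda$, given by its values on the monomials of $R_3(d)$.

\begin{itemize}
\item[(I)] $\lambda(a_{12|K}\,a_{34|L}\,p_M)=(-1)^{|M\cap\{3,4\}|}\,x_L$ for $K\sqcup L\sqcup M=\{3,4,5\}$ and $L\subseteq\{5\}$, where $x_\emptyset=1$ and $x_{\{5\}}=-2$;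
\item[(II)] $\lambda(a_{12|K}\,a_{35|L}\,a_{45|M})=3(-1)^{|L|+|M|}$ for $K\sqcup L\sqcup M=\{3,4\}$, $L\subseteq\{4\}$, $M\subseteq\{3\}$;
\item[(III)] $\lambda=0$ on all other monomials of $R_3(d)$.
\end{itemize}
Note that $\lambda$ vanishes on every monomial that contains no variable $a_{12|K}$.

\paragraph{The smallest case.} For $\ell=a_{12|34}$ there are three monomials $m$, namely $a_{34|5}p$, $a_{34}p_5$ and $a_{35}a_{45}$, with images $\sigma_{34}\sigma_{55}-\sigma_{35}\sigma_{45}$, $\sigma_{34}\sigma_{55}$ and $\sigma_{35}\sigma_{45}$. Up to scalars the one quadric is $a_{34|5}p-a_{34}p_5+a_{35}a_{45}$, and the values of $\lambda(\ell\,\cdot)$ are $-2,1,3$; indeed $-2-1+3=0$. A suitable $\mu$ is the coefficient of $\sigma_{34}\sigma_{55}$ plus three times that of $\sigma_{35}\sigma_{45}$. The general case works in the same way.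

\begin{proof}[Proof of Theorem \ref{thm:A}]
By Proposition~\ref{prop:bb}, $F\in\mathcal J_n$. The terms of $a_{34}(S_3+S_4)$ contain no variable $a_{12|K}$, so $\lambda$ vanishes on them. On the four monomials of $G$, in order, $\lambda$ is $3,-3,-3,3$, so $\lambda(F)=2(3+3+3+3)=24\neq0$.

It remains to verify \eqref{eq:cert}. ``The coefficient of $u$'', for a monomial $u$ in the $\sigma_{ij}$, is a linear functional on $\mathbb C[\Sigma]$. Put $\sigma_D=\prod_{k\in D}\sigma_{kk}$. We use repeatedly that $\sigma_{12}\sigma_D$ has coefficient $1$ in $a_{12|D}$ and $\sigma_D$ has coefficient $1$ in $p_D$, and: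

\smallskip
($*$) \emph{If $m$ has degree $1$ at both indices $1$ and $2$ and contains no variable $a_{12|K}$, then no term of $\varphi(m)$ is divisible by $\sigma_{12}$.} Indeed $1$ and $2$ then occur in different factors of $m$.

\smallskip
By the \emph{odd indices} of $m$ we mean the indices at which its multidegree is odd. Values are those of $\lambda(\ell m)$. The condition $\deg\ell\le d$ restricts the conditioning set of $\ell$, as stated in each case.

\emph{Case $\ell=p_M$, $M\subseteq\{3,4,5\}$.} Put $D=\{3,4\}\setminus M$ and $s=(-1)^{|M\cap\{3,4\}|}$. The odd indices of $m$ are $1,2,3,4$, so $m$ is a product of two $a$'s whose distinguished pairs partition $\{1,2,3,4\}$. If $m$ contains no $a_{12|\cdot}$, then $\lambda(\ell m)=0$, and by ($*$) all coefficients of monomials divisible by $\sigma_{12}$ vanish in $\varphi(m)$; the $\mu$ below use only such coefficients.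
\begin{itemize}
\item If $5\in M$, the only remaining monomial is $m=a_{12|D}a_{34}$, with value $s$. Take $\mu=s\cdot{}$coefficient of $\sigma_{12}\sigma_{34}\sigma_D$.
\item If $5\notin M$, there remain $m_1=a_{12|D5}a_{34}$ with value $s$ and $m_2=a_{12|D}a_{34|5}$ with value $-2s$. Let $c_1,c_2$ be the coefficients of $\sigma_{12}\sigma_{34}\sigma_{55}\sigma_D$ and $\sigma_{12}\sigma_{35}\sigma_{45}\sigma_D$. On $m_1$, which maps to a multiple of $\sigma_{34}$, $(c_1,c_2)=(1,0)$. On $m_2$, since $a_{34|5}=\sigma_{34}\sigma_{55}-\sigma_{35}\sigma_{45}$, $(c_1,c_2)=(1,-1)$. So $\mu=s(c_1+3c_2)$ works.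
\end{itemize}

\emph{Case $\ell=a_{34|L}$, $L\subseteq\{5\}$.} The odd indices of $m$ are $1,2$. So $m$ is either $a_{1x|\cdot}a_{2x|\cdot}$ for some $x$, in which case $\lambda(\ell m)=0$ and ($*$) applies, or $m=a_{12|K}p_M$ with $K\sqcup M=\{3,4,5\}\setminus L$. Let $u=\sigma_{55}$ if $L=\emptyset$ and $u=1$ otherwise, and let $c_1,c_2$ be the coefficients of $\sigma_{12}\sigma_{33}\sigma_{44}u$ and $\sigma_{12}\sigma_{34}^2u$. On $a_{12|K}p_M$ always $c_1=1$. If $3,4$ lie in the same set, $K$ or $M$, then $c_2=-1$; otherwise no factor involves both $3$ and $4$, and $c_2=0$. So $\mu=-x_L(c_1+2c_2)$ has the value $x_L$ in the first case and $-x_L$ in the second, which is $(-1)^{|M\cap\{3,4\}|}x_L$.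

\emph{Case $\ell=a_{12|K}$, $K\subseteq\{3,4,5\}$.} Put $E=\{3,4\}\setminus K$. The odd indices of $m$ are $3,4$, and $1,2$ do not occur in $m$.
\begin{itemize}
\item If $5\in K$, then $5$ does not occur in $m$, so $m=a_{34}p_E$, with value $(-1)^{|E|}$. Take $\mu=(-1)^{|E|}\cdot{}$coefficient of $\sigma_{34}\sigma_E$.
\item If $5\notin K$, the monomials are $m_1=a_{34|5}p_E$, $m_2=a_{34}p_{E5}$ and $m_3=a_{35|E\cap\{4\}}a_{45|E\cap\{3\}}$, with values $(-1)^{|E|}$ times $-2,1,3$. Let $c_1,c_2$ be the coefficients of $\sigma_{34}\sigma_{55}\sigma_E$ and $\sigma_{35}\sigma_{45}\sigma_E$. The pairs $(c_1,c_2)$ are $(1,-1)$, $(1,0)$, $(0,1)$: for $m_2$ note that $\varphi(m_2)$ is divisible by $\sigma_{34}$, for $m_3$ that $\sigma_{55}$ does not occur. So $\mu=(-1)^{|E|}(c_1+3c_2)$ works.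
\end{itemize}

\emph{Case $\ell=a_{35|L}$, $L\subseteq\{4\}$.} Put $E=\{4\}\setminus L$, $s=(-1)^{|L|}$. The odd indices of $m$ are $1,2,4,5$, so $m$ is a product of two $a$'s. Again only the $m$ containing some $a_{12|\cdot}$ matter, by ($*$). They are $m_1=a_{12|3E}a_{45}$ with value $3s$ and $m_2=a_{12|E}a_{45|3}$ with value $-3s$. Let $c_1,c_2$ be the coefficients of $\sigma_{12}\sigma_{45}\sigma_{33}\sigma_E$ and $\sigma_{12}\sigma_{34}\sigma_{35}\sigma_E$. The pairs are $(1,0)$ and $(1,-1)$, and $\mu=3s(c_1+2c_2)$ works.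

\emph{Case $\ell=a_{45|M}$, $M\subseteq\{3\}$.} This follows from the previous case, since $d$ and $\lambda$ are invariant under exchanging $3$ and $4$.

\emph{All other $\ell$.} No monomial in (I) or (II) contains $\ell$, so $\mu=0$ works.
\end{proof}

\section{Symmetry and saturation}\label{sec:sym}

The operators $F_i$ come from translating $\sigma_{ii}$. They are one half of an $\mathfrak{sl}_2$ for each $i$; the other half comes from pivoting at the entry $\sigma_{ii}$. Let $E_i$ be the derivation of $R$ that inserts $i$ into the conditioning set: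
\[
E_ip_K=p_{iK}\ (i\notin K),\qquad E_ia_{jk|K}=a_{jk|iK}\ (i\notin K\cup\{j,k\}),
\]
and $E_i=0$ on the other variables. On each pair $(p_K,p_{iK})$ and $(a_{jk|K},a_{jk|iK})$ the operators $E_i,F_i$ act as on the standard two-dimensional representation of $\mathfrak{sl}_2$, and both kill every $a_{ij|K}$. So $H_i=[E_i,F_i]$ acts on $R_k(d)$ as the scalar $d_i-k$, operators with different $i$ commute, and $R$ is a representation of $\prod_i\mathfrak{sl}_2$.

\begin{proposition}\label{prop:stable}
$\mathcal J_n$ and $Q_n$ are stable under all $E_i,F_i$ and under the algebra automorphisms $w_i$ of $R$ given, for $i$ not among the other displayed indices, by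
\[
p_K\mapsto p_{iK},\quad p_{iK}\mapsto-p_K,\quad a_{jk|K}\mapsto a_{jk|iK},\quad a_{jk|iK}\mapsto-a_{jk|K},\quad a_{ij|K}\mapsto a_{ij|K}.
\]
\end{proposition}

\begin{proof}
Stability of $\mathcal J$ under $F_i$ was noted in Section~\ref{sec:conv}. For $f\in R$ write $f(\Sigma)$ for the value of $\varphi(f)$ at $\Sigma$. To treat $w_i$, let $s=\sigma_{ii}\ne0$ and define a symmetric matrix $\Sigma'$ by
\[
\sigma'_{ii}=-\frac1s,\qquad \sigma'_{ij}=\frac{\sigma_{ij}}s,\qquad \sigma'_{jk}=\sigma_{jk}-\frac{\sigma_{ij}\sigma_{ik}}s\qquad(j,k\ne i).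
\]
Away from row and column $i$, $\Sigma'$ is the Schur complement of $\sigma_{ii}$, so $p_K(\Sigma')=p_{iK}(\Sigma)/s$ and $a_{jk|K}(\Sigma')=a_{jk|iK}(\Sigma)/s$. In a submatrix of $\Sigma'$ that contains row $i$, add $\sigma_{ki}$ times row $i$ to each other row $k$. The entry of row $k$ in column $l\ne i$ becomes $\sigma_{kl}$, and the entry in column $i$, if present, becomes $0$. Hence
\[
p_{iK}(\Sigma')=-p_K(\Sigma)/s,\quad a_{jk|iK}(\Sigma')=-a_{jk|K}(\Sigma)/s,\quad a_{ij|K}(\Sigma')=a_{ij|K}(\Sigma)/s.
\]
So each variable $v$ satisfies $v(\Sigma')=(w_iv)(\Sigma)/s$; for $v=p$ this reads $1=p_i(\Sigma)/s$. For $f$ homogeneous of degree $k$ we get $(w_if)(\Sigma)=s^kf(\Sigma')$. If $f\in\mathcal J$, then $w_if$ vanishes for all $\Sigma$ with $\sigma_{ii}\ne0$, hence for all $\Sigma$. So $w_i\mathcal J\subseteq\mathcal J$, and equality holds since $w_i^4=1$.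

Next, $w_iF_iw_i^{-1}=-E_i$: both sides are derivations, and $w_iF_iw_i^{-1}p_K=w_iF_i(-p_{iK})=-p_{iK}$, $w_iF_iw_i^{-1}p_{iK}=w_iF_ip_K=0$ for $i\notin K$, likewise for the pairs $a_{jk|K},a_{jk|iK}$, while $a_{ij|K}\mapsto0$. Hence $E_i\mathcal J\subseteq\mathcal J$. All these maps preserve the degree, so they preserve $\mathcal J_2$ and therefore $Q_n$.
\end{proof}

Note that \eqref{eq:square} is $\prod_{k\in K}w_k$ applied to $p\,p_{ij}-p_ip_j+a_{ij}^2$, so it lies in $\mathcal J$.

\begin{proof}[Proof of Theorem \ref{thm:B}(1)]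
Write $Q=Q_n$. The idea is that after inverting $p$ the quadrics eliminate all variables except those of the entries of $\Sigma$; the automorphisms $w_i$ then transport this to the other coordinates.

Expanding $\det\Sigma_{K,K}$ along row $i$ and $\det\Sigma_{iK,jK}$ along row $i$ gives the quadrics
\begin{align*}
p\,p_K&=p_i\,p_{K\setminus i}-\sum_{j\in K\setminus i}a_{ij}\,a_{ij|K\setminus ij}\qquad(i\in K),\\
p\,a_{ij|K}&=a_{ij}\,p_K-\sum_{k\in K}a_{ik}\,a_{jk|K\setminus k}
\end{align*}
in $\mathcal J$. (In the first, order $K$ as $i,j,L$; the minor complementary to position $(1,2)$ has rows $j,L$ and columns $i,L$, and is $a_{ij|L}$, entering with sign $-1$. In the second, order $K$ as $k,L$; the complementary minor has rows $k,L$ and columns $j,L$.) After inverting $p$, they express each $p_K$ with $|K|\ge2$ and each $a_{ij|K}$ with $K\neq\emptyset$ through variables belonging to smaller minors. So $(R/Q)_p$ is generated by $p^{\pm1}$, the $p_i$ and the $a_{ij}$. In $R/\mathcal J$, which embeds into $\mathbb C[\Sigma][t]$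 by $v\mapsto t\varphi(v)$ on variables, the elements $p,p_i,a_{ij}$ become $t,t\sigma_{ii},t\sigma_{ij}$ and are algebraically independent. Hence $(R/Q)_p\to(R/\mathcal J)_p$ is an isomorphism, and the finitely generated module $\mathcal J/Q$ is killed by a power of $p$.

Applying the $w_i$, which preserve $\mathcal J$ and $Q$ and whose products carry $p$ to any $p_K$, we see that $\mathcal J/Q$ is killed by a power of every $p_K$. By \eqref{eq:square}, $a_{ij|K}^2$ lies in $Q$ plus the ideal generated by the $p_L$, so a power of every $a_{ij|K}$ kills it too. Thus $\mathcal J/Q$ is killed by a power of the irrelevant ideal and has finite length. As $\mathcal J$ is prime and does not contain the irrelevant ideal, it is saturated. So $\mathcal J$ is the saturation of $Q$.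
\end{proof}

\section{The Lagrangian Grassmannian and the case $n=3$}\label{sec:three}

The row space of the $n\times 2n$ matrix $(\mathrm{Id}\mid\Sigma)$ is Lagrangian for the standard symplectic form because $\Sigma$ is symmetric, and its Pl\"ucker coordinates are, up to sign, all minors of $\Sigma$. The closure of the image of $\Sigma\mapsto(\text{all minors})$ is the Lagrangian Grassmannian $LGr(n,2n)\subset\mathbb P(V(\omega_n))$, the orbit of the highest weight line in the fundamental representation $V(\omega_n)$ of $Sp_{2n}$. Let $\mathcal B=\bigoplus_k\mathcal B_k$ be its homogeneous coordinate ring. Then $\mathcal B_1$ is the span of all minors, $\mathcal B_k$ the span of the $k$-fold products of minors, and $R/\mathcal J_n$ is the subalgebra generated by the principal and almost-principal minors. We use Kostant's theorem \cite{Lichtenstein}, \cite[Ch.~10]{Procesi}: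
\[
\mathcal B_k\cong V(k\omega_n)^*,\qquad\text{and the ideal of }LGr(n,2n)\text{ is generated by quadrics.}
\]

\begin{proposition}\label{prop:three}
$\mathcal J_3=Q_3$.
\end{proposition}
\begin{proof}
Two $2$-subsets of $\{1,2,3\}$ meet, so every minor of a symmetric $3\times3$ matrix is principal or almost-principal up to sign. So the $14$ minors in $R$ span $\mathcal B_1$. They are linearly independent, having distinct multidegrees, so they are coordinates on $\mathbb P(V(\omega_3))$, and $\mathcal J_3$ is the ideal of $LGr(3,6)$, which is generated by quadrics.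
\end{proof}

\section{The case $n=4$}\label{sec:four}

In this section $n=4$, $\mathcal J=\mathcal J_4$, $Q=Q_4$, $\mathcal A=R/\mathcal J\subset\mathcal B$; the symbols $\mathcal J_2$ and $\mathcal J_3$ denote the parts of $\mathcal J$ of degree $2$ and $3$. The only minors without a variable are the $2\times 2$ minors with complementary rows and columns. With
\[
X=(12)(34),\qquad Y=(13)(24),\qquad Z=(14)(23),\qquad \Theta=XY+XZ+YZ
\]
they are $\pm(Y-Z),\pm(X-Z),\pm(X-Y)$ and span a plane in multidegree $(1,1,1,1)$, in which $R_1$ has no nonzero element. The $40$ minors in $R$ are linearly independent, having distinct multidegrees. So $\dim\mathcal B_1=42$, and we are projecting $LGr(4,8)$ from a line. The plan is this. First, $\mathcal A_k=\mathcal B_k$ for $k\ge2$. Second, every cubic in $\mathcal J$ lies in $Q$. Third, these two facts and the quadratic presentation of $\mathcal B$ give $\mathcal J=Q$ in all degrees.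

\subsection{Lowest vectors and brackets}

We recall some facts on $\mathfrak g=\prod_{i=1}^4\mathfrak{sl}_2$. Finite-dimensional representations are completely reducible. Call a multihomogeneous vector \emph{lowest} if all $F_i$ kill it. Every multigraded representation considered here is generated by its lowest vectors, and an equivariant surjection maps the space spanned by lowest vectors onto the corresponding space. A nonzero lowest vector with $H_i$-eigenvalues $-m_i$ has $m_i\ge0$ and generates an irreducible representation of dimension $\prod_i(m_i+1)$. In $R_k(d)$ we have $m_i=k-d_i$, so nonzero lowest vectors occur only for $d_i\le k$.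

The variables killed by all $F_i$ are $p$ and the six $a_{ij}$. The other variables arise from these by filling conditioning sets. So we write elements of $R$ by placing some \emph{basic variables} $\ell_r\in\{p,a_{ij}\}$ in \emph{slots} and distributing further indices over the slots.

\begin{definition}
For basic variables $\ell_1,\dots,\ell_k$, a set of \emph{listed} indices $i$, and coefficients $c_i=(c_{i,1},\dots,c_{i,k})$, let
\[
\langle \ell_1,\dots,\ell_k\mid i:c_i,\dots\rangle=\sum_{\rho}\ \prod_i c_{i,\rho(i)}\ \prod_{r=1}^k\ \ell_r^{\,\rho^{-1}(r)},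
\]
where $\rho$ runs over all maps from the listed indices to the slots, and $\ell^{K}$ is $\ell$ with conditioning set $K$: $p^K=p_K$, $a_{ij}^K=a_{ij|K}$ if $K\cap\{i,j\}=\emptyset$ and $a_{ij}^K=0$ otherwise. If $i$ is distinguished in $\ell_r$, then $c_{i,r}$ is irrelevant and written $*$. A product of basic variables is a bracket with no listed index.
\end{definition}

For example, with $\varepsilon=(1,-1)$, $\langle a_{12},p\mid 3,4:\varepsilon\rangle=a_{12|34}p-a_{12|3}p_4-a_{12|4}p_3+a_{12}p_{34}$. Permuting slots together with the entries of all $c_i$ does not change a bracket. Applying $F_i$ to a bracket with $i$ listed removes $i$ from the list and multiplies by the sum of the $c_{i,r}$ over the slots where $i$ is not distinguished; if $i$ is not listed, the result is $0$. So brackets in which all these sums vanish are lowest.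

\begin{lemma}\label{lem:lowest}
Let $d\in\{1,2,3\}^4$. The lowest vectors of $R_3(d)$ are spanned by the brackets with three slots such that, for each $i$:
\begin{itemize}
\item if $d_i=1$: $i$ is distinguished in exactly one slot and not listed;
\item if $d_i=2$: $i$ is distinguished in two slots and not listed, or in none and listed with some $c_i$ of sum zero;
\item if $d_i=3$: $i$ is distinguished in all three slots and not listed, or in one slot and listed with coefficients $\pm(1,-1)$ on the other two.
\end{itemize}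
\end{lemma}
\begin{proof}
$R_1=\bigoplus_\ell M_\ell$, where $M_\ell$ is spanned by all $\ell^K$; it is the tensor product, over the $i$ not distinguished in $\ell$, of the standard representations $\mathbb C^2$ of the $i$th factor. Multiplication $R_1^{\otimes3}\to R_3$ is an equivariant surjection, so lowest vectors of $R_3$ come from lowest vectors of the $M_{\ell_1}\otimes M_{\ell_2}\otimes M_{\ell_3}$. These are spanned by products, over $i$, of lowest vectors in $(\mathbb C^2)^{\otimes m}$, $m$ being the number of slots where $i$ is not distinguished. A nonzero lowest vector there with $h$ raised factors needs $2h\le m\le3$. So $h=0$, or $h=1$ and the vector is given by a sum-zero coefficient vector. Since $d_i=3-m+2h$, the possibilities for $(m,h)$ are $(2,0)$ for $d_i=1$; $(1,0),(3,1)$ for $d_i=2$; $(0,0),(2,1)$ for $d_i=3$.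
\end{proof}

\paragraph{Images.} By Lemma~\ref{lem:zero} the image under $\varphi$ of a lowest vector can be computed at zero diagonal; we write $f\mapsto g$ if $g$ is this image. Besides \eqref{eq:zero} we use
\begin{equation}\label{eq:zero4}
a_{12|34}=(34)(Y+Z-X),\qquad p_{1234}=X^2+Y^2+Z^2-2\Theta,
\end{equation}
and the analogues of the first, with the matching containing the distinguished pair subtracted. In the second, the squares come from the three double transpositions, and the six $4$-cycles contribute $-XY$, $-XZ$ and $-YZ$, each twice. As $X,Y,Z$ are monomials in disjoint sets of variables, they are algebraically independent.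

\subsection{Degree two}

\begin{proposition}\label{prop:deg2}
$\mathcal A_k=\mathcal B_k$ for all $k\ge2$.
\end{proposition}
\begin{proof}
By Weyl's dimension formula for $V(2\omega_4)$,
\[
\dim\mathcal B_2=\prod_{1\le i\le j\le4}\frac{i+j+4}{i+j}=\frac{6\cdot7\cdot8^2\cdot9^2\cdot10^2\cdot11\cdot12}{2\cdot3\cdot4^2\cdot5^2\cdot6^2\cdot7\cdot8}=594 .
\]
We list lowest vectors of $R_2$ with linearly independent images. The image of one of multidegree $d$ generates in $\mathcal A_2$ an irreducible representation of dimension $\prod_i(3-d_i)$.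
\begin{itemize}
\item $(1,1,1,1)$: $a_{12}a_{34},a_{13}a_{24},a_{14}a_{23}\mapsto X,Y,Z$. Dimension $3\cdot16=48$.
\item $(1,1,0,0)$: $a_{12}p$; $6$ permutations, each of dimension $36$: $216$.
\item $(1,1,2,0)$: $a_{13}a_{23}$; $12$ permutations of dimension $12$: $144$.
\item $(1,1,2,2)$: put $m_0=(12)(34)^2$, $m_1=(13)(34)(24)$, $m_2=(14)(34)(23)$. Then $\langle a_{12},p\mid3,4:\varepsilon\rangle\mapsto m_1+m_2-2m_0$, and $\langle a_{13},a_{23}\mid4:\varepsilon\rangle=a_{13|4}a_{23}-a_{13}a_{23|4}\mapsto m_1-m_2$. Two vectors, $6$ permutations, dimension $4$: $48$.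
\item $(0,0,0,0)$: $p^2$, dimension $81$. $(2,2,0,0)$: $a_{12}^2$; $6$ permutations of dimension $9$: $54$.
\item $(2,2,2,2)$: $\langle a_{12},a_{12}\mid3,4:\varepsilon\rangle=2a_{12|34}a_{12}-2a_{12|3}a_{12|4}\mapsto-2X^2+2XY+2XZ-2YZ$, and its analogues for $a_{13},a_{14}$, independent by the terms $X^2,Y^2,Z^2$. Dimension $3$.
\end{itemize}
So $\dim\mathcal A_2\ge48+216+144+48+81+54+3=594$, and $\mathcal A_2=\mathcal B_2$. If $\mathcal A_k=\mathcal B_k$ with $k\ge2$, then $\mathcal B_{k+1}=\mathcal B_1\mathcal A_k=\mathcal B_1\mathcal A_1\mathcal A_{k-1}\subseteq\mathcal B_2\mathcal A_{k-1}=\mathcal A_2\mathcal A_{k-1}=\mathcal A_{k+1}$.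
\end{proof}

\subsection{Four families of quadrics and how to use them}

For $\{i,j,k,l\}=[4]$ the following are quadrics in $\mathcal J$:
\begin{align*}
q_1(ij;k)&=\langle a_{ij},p\mid k:\varepsilon\rangle+a_{ik}a_{jk},\\
q_2(ij;kl)&=\langle a_{ik},a_{jk}\mid l:\varepsilon\rangle+\langle a_{il},a_{jl}\mid k:\varepsilon\rangle,\\
q_3(kl)&=\tfrac12\langle p,p\mid k,l:\varepsilon\rangle+a_{kl}^2,\\
q_4(i)&=\tfrac12\langle p,p\mid1,2,3,4:\varepsilon\rangle+\sum_{j\ne i}\langle a_{ij},a_{ij}\mid\text{the other two}:\varepsilon\rangle.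
\end{align*}
All are lowest, so we check them at zero diagonal. $q_1=a_{ij|k}p-a_{ij}p_k+a_{ik}a_{jk}\mapsto-(ik)(jk)+(ik)(jk)=0$. $q_2\mapsto-(il)(kl)(jk)+(ik)(jl)(kl)-(ik)(kl)(jl)+(il)(jk)(kl)=0$. $q_3=p\,p_{kl}-p_kp_l+a_{kl}^2\mapsto-(kl)^2+(kl)^2=0$. For $q_4$,
\[
\tfrac12\langle p,p\mid1,2,3,4:\varepsilon\rangle\mapsto p_{1234}+p_{12}p_{34}+p_{13}p_{24}+p_{14}p_{23}=2(X^2+Y^2+Z^2-\Theta).
\]
The bracket $\langle a_{12},a_{12}\mid3,4:\varepsilon\rangle$ has image $-2X^2+2XY+2XZ-2YZ$, and so has the one for $a_{34}$. Hence for each $i$ the three brackets in the sum over $j$ have this image and its two analogues with $Y$ or $Z$ in the role of $X$, and these add up to $-2(X^2+Y^2+Z^2-\Theta)$.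

\begin{lemma}[Rule]\label{lem:rule}
Let $q$ be one of these quadrics and $\ell_3$ a basic variable. Append the slot $\ell_3$ to each bracket of $q$ (including the brackets with no listed index), an index listed with coefficients $(1,-1)$ now having $(1,-1,0)$. Then add to the list of each bracket further indices $i:(u_i,u_i,w_i)$, the same for all brackets, that are listed in no bracket of $q$. The resulting element lies in $Q$.
\end{lemma}
\begin{proof}
Applying $E_i$ to a bracket in which $i$ is not listed adds $i$ to its list with all coefficients $1$. So the resulting element is the sum of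
$\prod_{i\in I}u_i\prod_{i\in J}w_i\,(E_Iq)(E_J\ell_3)$ over all decompositions $I\sqcup J$ of the set of added indices, where $E_I=\prod_{i\in I}E_i$. And $E_Iq\in\mathcal J_2$ by Proposition~\ref{prop:stable}.
\end{proof}

We refer to this as ``$q\cdot\ell_3$ with $i:(u,u,w)$'', and write $\equiv$ for congruence modulo $Q$. Put
\[
\alpha=(0,1,-1),\qquad\beta=(2,-1,-1).
\]
A sum-zero vector $c$ equals $\frac{c_1}2\beta+\frac{c_2-c_3}2\alpha$; exchanging slots $2$ and $3$ fixes $\beta$ and negates $\alpha$. In particular $(1,-1,0)=\frac12\beta-\frac12\alpha$ and $(1,1,-2)=\frac12\beta+\frac32\alpha$.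

\paragraph{The method in the smallest case.} Take $d=(1,1,1,3)$. By Lemma~\ref{lem:lowest}, $1,2,3$ are distinguished once each, and $4$ once or three times. This gives the vectors $\langle a_{jk},p,a_{4i}\mid4:(1,-1,*)\rangle$ with $\{i,j,k\}=\{1,2,3\}$ and the vector $\tau=a_{14}a_{24}a_{34}$. Now $q_1(jk;4)\cdot a_{4i}$ says that each of the former is $\equiv-\tau$. So modulo $Q$ the lowest vectors are spanned by $\tau$, and $\varphi(\tau)\ne0$. Hence a lowest vector of this multidegree that lies in $\mathcal J$ lies in $Q$. Every other multidegree is treated in the same way: \emph{list the brackets, reduce modulo $Q$ to a spanning set, and check that the images of the spanning set are linearly independent.} Since $Q\subseteq\mathcal J$, congruent vectors have the same image.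

\subsection{Degree three}

\begin{proposition}\label{prop:deg3}
For $n=4$, every cubic in $\mathcal J$ lies in $Q$.
\end{proposition}
\begin{proof}
The cubics in $\mathcal J$ and in $Q$ form $\mathfrak g$-modules, so it suffices to treat lowest vectors in $\mathcal J_3(d)$, where $0\le d_i\le3$. If some $d_i=0$, the index $i$ does not occur. The vector is then a relation among minors of the $3\times3$ matrix on the other indices, and by Proposition~\ref{prop:three} it is generated by quadratic relations among these, which lie in $\mathcal J$. Let all $d_i\in\{1,2,3\}$. The number of odd $d_i$ is even. Up to permutation there are nine multidegrees, of which $(1,1,1,3)$ is done. The indices distinguished in the slots, counted with multiplicity, number twice the number of $a$'s, hence at most $6$; this bounds each list below.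

\paragraph{Multidegree $(1,1,1,1)$.} The vectors are $a_{12}a_{34}p,\ a_{13}a_{24}p,\ a_{14}a_{23}p\mapsto X,Y,Z$, independent.

\paragraph{Multidegree $(1,1,3,3)$.} Indices $3$ and $4$ are both distinguished once, or one of them once and the other three times. The vectors are
\begin{gather*}
I=\langle a_{12},p,a_{34}\mid3,4:(1,-1,*)\rangle,\qquad I'=\langle a_{13},a_{24},p\mid3:(*,1,-1),4:(1,*,-1)\rangle,\\
\tau_3=\langle a_{13},a_{23},a_{34}\mid4:(1,-1,*)\rangle,\qquad \tau_4=\langle a_{14},a_{24},a_{34}\mid3:(1,-1,*)\rangle,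
\end{gather*}
and $I''$, obtained from $I'$ by $3\leftrightarrow4$. Now $q_1(13;4)\cdot a_{24}$ with $3:(1,1,-1)$ reads $-I'+\tau_4\equiv0$; likewise $I''\equiv\tau_3$. And $q_2(12;34)\cdot a_{34}$ is $\tau_3+\tau_4\equiv0$. So $I,\tau_3$ span. As $I=a_{34}\langle a_{12},p\mid3,4:\varepsilon\rangle$ and $\tau_3=a_{34}\langle a_{13},a_{23}\mid4:\varepsilon\rangle$, their images are $(34)(m_1+m_2-2m_0)$ and $(34)(m_1-m_2)$, with $m_0,m_1,m_2$ as in the proof of Proposition~\ref{prop:deg2}; they are independent.

\paragraph{Multidegree $(1,3,3,3)$.} Let $\{v,x,y\}=\{2,3,4\}$. The vectors are $I_v$, on the slots $a_{xy},p,a_{1v}$ with $v:(1,-1,*)$ and $x,y:(*,1,-1)$, and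
\[
\tau_v=\langle a_{1v},a_{vx},a_{vy}\mid x:(1,*,-1),\ y:(1,-1,*)\rangle,
\]
which is symmetric in $x,y$. First, $q_1(xy;v)\cdot a_{1v}$ with $x,y:(1,1,-1)$ reads $I_v+\tau_v\equiv0$, the two sign changes in reordering the slots of $\tau_v$ cancelling. Next, $q_2(14;23)\cdot a_{23}$ with $4:(1,1,-1)$ is
\[
\langle a_{12},a_{24},a_{23}\mid3:(1,-1,*),4:(1,*,-1)\rangle+\langle a_{13},a_{34},a_{23}\mid2:(1,-1,*),4:(1,*,-1)\rangle=\tau_2+\tau_3\equiv0 .
\]
By symmetry $\tau_v\equiv-\tau_{v'}$ for all $v\ne v'$. With three values of $v$ this forces $\tau_2\equiv-\tau_3\equiv\tau_4\equiv-\tau_2$, so all $\tau_v\equiv0$. All lowest vectors lie in $Q$.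

\paragraph{Multidegree $(3,3,3,3)$.} Either all indices are distinguished once, which gives one vector for each perfect matching, or one index $c$ is distinguished three times, which gives one vector $\tau_c$ on $a_{cu},a_{cv},a_{cw}$ with $\{c,u,v,w\}=[4]$, all up to scalars. $q_2(uv;cw)\cdot a_{cw}$ with $u,v:(1,1,-1)$ gives $\tau_c\equiv\pm\tau_w$. So the space is spanned by $\tau_4$ and $I_X,I_Y,I_Z$, where
\[
I_X=\langle a_{12},a_{34},p\mid1,2:(*,1,-1),\ 3,4:(1,*,-1)\rangle=\sum_{S\subseteq\{1,2\},\,T\subseteq\{3,4\}}(-1)^{|S|+|T|}a_{12|T^c}\,a_{34|S^c}\,p_{S\cup T}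
\]
with $T^c=\{3,4\}\setminus T$ and $S^c=\{1,2\}\setminus S$, and $I_Y,I_Z$ are its analogues for the other two matchings. At zero diagonal the contributions to $I_X$ are as follows.
\begin{itemize}
\item $S=T=\emptyset$: $X(Y+Z-X)^2$. If $|S\cup T|=1$: $0$.
\item $S=\{1,2\},T=\emptyset$ and $S=\emptyset,T=\{3,4\}$: together $-2X^2(Y+Z-X)$.
\item $|S|=|T|=1$: e.g.\ $S=\{1\},T=\{3\}$ gives $a_{12|4}a_{34|2}p_{13}\mapsto-(14)(24)(23)(24)(13)^2=-Y^2Z$, and so does $S=\{2\},T=\{4\}$; the other two give $-YZ^2$ each. Total $-2YZ(Y+Z)$.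
\item $|S\cup T|=3$: e.g.\ $S=\{1,2\},T=\{3\}$ gives $-a_{12|4}a_{34}p_{123}\mapsto(14)(24)(34)\cdot2(12)(23)(13)=2XYZ$. The four terms of this kind are exchanged by symmetries preserving $X$. Total $8XYZ$.
\item $S=\{1,2\},T=\{3,4\}$: $X(X^2+Y^2+Z^2-2\Theta)$.
\end{itemize}
The sum is
\[
I_X\mapsto4X^3-6X^2(Y+Z)+2X(Y^2+Z^2)+8XYZ-2YZ(Y+Z),
\]
and $I_Y,I_Z$ follow by symmetry. For $\tau_4=\langle a_{14},a_{24},a_{34}\mid1:(*,1,-1),2:(-1,*,1),3:(1,-1,*)\rangle$ the eight terms and their images are
\begin{align*}
-a_{14|23}a_{24|1}a_{34}&\mapsto XZ(X+Y-Z), & +a_{14|2}a_{24|13}a_{34}&\mapsto-XY(X+Z-Y),\\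
+a_{14|3}a_{24|1}a_{34|2}&\mapsto-XYZ, & -a_{14}a_{24|13}a_{34|2}&\mapsto YZ(X+Z-Y),\\
+a_{14|23}a_{24}a_{34|1}&\mapsto-YZ(X+Y-Z), & -a_{14|2}a_{24|3}a_{34|1}&\mapsto XYZ,\\
-a_{14|3}a_{24}a_{34|12}&\mapsto XY(Y+Z-X), & +a_{14}a_{24|3}a_{34|12}&\mapsto-XZ(Y+Z-X),
\end{align*}
with sum $2[XZ(X-Z)+XY(Y-X)+YZ(Z-Y)]=2(X-Y)(Y-Z)(Z-X)$. The cubes $X^3,Y^3,Z^3$ occur only in $I_X,I_Y,I_Z$ respectively, and the image of $\tau_4$ is nonzero; so the four images are independent.

\paragraph{Multidegree $(1,1,2,2)$.} Indices $3$ and $4$ are each distinguished twice or not at all. The vectors are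
\begin{gather*}
g[c|c']=\langle a_{12},p,p\mid3:c,4:c'\rangle,\qquad D=a_{12}a_{34}^2,\\
P_3[c]=\langle a_{13},a_{23},p\mid4:c\rangle,\quad P_4[c]=\langle a_{14},a_{24},p\mid3:c\rangle,\quad \pi=a_{13}a_{34}a_{24},\quad \pi'=a_{14}a_{34}a_{23}.
\end{gather*}
Here and below $c,c'$ have sum zero. Write $g_{\alpha\beta}=g[\alpha|\beta]$ and so on. Exchanging the two slots $p$ gives $g_{\alpha\beta}=g_{\beta\alpha}=0$. Relations:
\begin{itemize}
\item $q_1(12;3)\cdot p$ with $4:(1,1,-2)$: $g[1,-1,0\,|\,1,1,-2]+P_3[1,1,-2]\equiv0$, that is, $P_3[1,1,-2]\equiv\frac34g_{\alpha\alpha}-\frac14g_{\beta\beta}$. With $3\leftrightarrow4$ the same holds for $P_4[1,1,-2]$.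
\item $q_2(12;34)\cdot p$: $P_3[1,-1,0]+P_4[1,-1,0]\equiv0$.
\item $q_3(34)\cdot a_{12}$: $\frac12g_{\alpha\alpha}+D\equiv0$.
\item $q_1(23;4)\cdot a_{13}$: $P_3[0,1,-1]+\pi\equiv0$. And $q_1(13;4)\cdot a_{23}$: $P_3[1,0,-1]+\pi'\equiv0$.
\end{itemize}
Since $(1,1,-2),(1,-1,0)$ is a basis of the sum-zero vectors, the space is spanned modulo $Q$ by $D$, $P_3[1,1,-2]$, $P_3[1,-1,0]$. The images $m_0$, $-(m_1+m_2)$, $m_1-m_2$ are independent.

\paragraph{Multidegree $(1,3,2,2)$.} If $2$ is distinguished once, the slots are as in $(1,1,2,2)$; if three times, they are $a_{12},a_{23},a_{23}$ or $a_{12},a_{24},a_{24}$. The vectors are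
\begin{gather*}
g[c|c']=\langle a_{12},p,p\mid2:(*,1,-1),3:c,4:c'\rangle,\qquad P_3[c]=\langle a_{13},a_{23},p\mid2:(1,*,-1),4:c\rangle,\\
\pi=\langle a_{13},a_{34},a_{24}\mid2:(1,-1,*)\rangle,\qquad \tau_3[c]=\langle a_{12},a_{23},a_{23}\mid4:c\rangle,
\end{gather*}
and $P_4,\pi',\tau_4$, obtained by $3\leftrightarrow4$. The vector on $a_{12},a_{34},a_{34}$ with $2:(*,1,-1)$ changes sign when its equal slots are exchanged, so it is $0$. In the same way $g_{\alpha\alpha}=g_{\beta\beta}=0$, so $g_{\alpha\beta},g_{\beta\alpha}$ span the $g$'s, and $\tau_3[\alpha]=0$, so $\tau_3[c]=\frac{c_1}2\tau_3[\beta]$. Relations, each also with $3\leftrightarrow4$ (which exchanges $g_{\alpha\beta}$ and $g_{\beta\alpha}$):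
\begin{itemize}
\item $q_1(12;3)\cdot p$ with $2:(1,1,-1)$, $4:(1,1,-2)$: $P_3[1,1,-2]\equiv-g[1,-1,0\,|\,1,1,-2]$, in the span of the $g$'s.
\item $q_3(23)\cdot a_{12}$ with $4:(1,1,-2)$: in the order $a_{12},p,p$ index $4$ has $(-2,1,1)=-\beta$, so $-\frac12g_{\alpha\beta}-\tau_3[\beta]\equiv0$.
\item $q_1(13;2)\cdot a_{23}$ with $4:(1,1,-2)$: $P_3[1,-2,1]+\tau_3[1,1,-2]\equiv0$, so $P_3[1,-2,1]\equiv-\frac12\tau_3[\beta]$.
\item $q_1(23;4)\cdot a_{13}$ with $2:(1,1,-1)$: $-P_3[0,1,-1]-\pi\equiv0$.
\end{itemize}
As $(1,1,-2),(1,-2,1)$ is a basis of the sum-zero vectors, everything lies modulo $Q$ in the span of the $g$'s, hence in the span of $\tau_3[\beta]$ and $\tau_4[\beta]$. The image of $\tau_3[\beta]=2a_{12|4}a_{23}^2-2a_{12}a_{23|4}a_{23}$ is $-2(14)(24)(23)^2+2(12)(23)(24)(34)$; that of $\tau_4[\beta]$ is $-2(13)(23)(24)^2+2(12)(23)(24)(34)$. They are independent.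

\paragraph{Multidegree $(3,3,2,2)$.} If $1,2$ are both distinguished once, the slots are as in $(1,1,2,2)$. If $i\in\{1,2\}$ is distinguished three times and the other one, $i'$, once, they are $a_{12},a_{ix},a_{ix}$ with $x\in\{3,4\}$; if both three times, they are $a_{12},a_{12},a_{12}$. The vectors are:
\begin{itemize}
\item $g[c|c']=\langle a_{12},p,p\mid1,2:(*,1,-1),3:c,4:c'\rangle$. Under exchange of the slots $p$ the signs from $1$ and $2$ cancel, so $g_{\alpha\alpha},g_{\beta\beta}$ span these.
\item $P_3[c]=\langle a_{13},a_{23},p\mid1:(*,1,-1),2:(1,*,-1),4:c\rangle$, and $P_4$ by $3\leftrightarrow4$.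
\item $\pi=\langle a_{13},a_{34},a_{24}\mid1:(*,1,-1),2:(1,-1,*)\rangle$, and $\pi'$ by $3\leftrightarrow4$.
\item $D=\langle a_{12},a_{34},a_{34}\mid1,2:(*,1,-1)\rangle$.
\item $\tau_{ix}[c]=\langle a_{12},a_{ix},a_{ix}\mid i':(*,1,-1),x':c\rangle$ with $\{i,i'\}=\{1,2\}$, $\{x,x'\}=\{3,4\}$. Exchanging equal slots gives $\tau_{ix}[\beta]=0$, so $\tau_{ix}[c]=\frac{c_2-c_3}2\tau_{ix}[\alpha]$.
\item $\langle a_{12},a_{12},a_{12}\mid3:c,4:c'\rangle=(c\cdot c')\,\rho$ with $\rho=a_{12|34}a_{12}^2-a_{12|3}a_{12|4}a_{12}$, because $\sum_{r\ne s}c_rc'_s=-c\cdot c'$.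
\end{itemize}
Relations:
\begin{itemize}
\item $q_1(12;3)\cdot p$ with $1,2:(1,1,-1)$, $4:(1,1,-2)$: $P_3[1,1,-2]\equiv\frac34g_{\alpha\alpha}-\frac14g_{\beta\beta}$, and the same for $P_4[1,1,-2]$. $q_2(12;34)\cdot p$ with $1,2:(1,1,-1)$: $P_3[1,-1,0]+P_4[1,-1,0]\equiv0$.
\item $q_3(12)\cdot a_{12}$ with $3,4:(1,1,-2)$: $\frac12g_{\beta\beta}+6\rho\equiv0$.
\item $q_1(23;1)\cdot a_{13}$ with $2:(1,1,-1)$, $4:(1,1,-2)$: $-P_3[-2,1,1]+\frac32\tau_{13}[\alpha]\equiv0$. By symmetry every $\tau_{ix}$ lies, modulo $Q$, in the span of the $P_x[c]$.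
\item $q_2(23;14)\cdot a_{13}$ with $2:(1,1,-1)$: $\tau_{13}[1,-1,0]+\langle a_{24},a_{34},a_{13}\mid1:(1,-1,*),2:(*,1,-1)\rangle\equiv0$, and the second vector is $\pi$. With $3\leftrightarrow4$, $\pi'\equiv-\tau_{14}[1,-1,0]$.
\item $q_4(3)\cdot a_{12}$: $\frac12g_{\alpha\alpha}+\tau_{13}[\alpha]+\tau_{23}[\alpha]+D\equiv0$.
\end{itemize}
So $g_{\alpha\alpha},\rho,P_3[1,-1,0]$ span. Since $g_{\alpha\alpha}=a_{12}\langle p,p\mid1,2,3,4:\varepsilon\rangle$,
\[
g_{\alpha\alpha}\mapsto4(12)(X^2+Y^2+Z^2-\Theta),\qquad \rho\mapsto(12)\bigl[X(Y+Z-X)-YZ\bigr].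
\]
In $P_3[1,-1,0]$ the terms containing $p_1$ or $p_2$ vanish at zero diagonal, and what remains is
\begin{align*}
&a_{13|24}a_{23|1}p-a_{13|2}a_{23|14}p+a_{13|4}a_{23}p_{12}-a_{13}a_{23|4}p_{12}\\
&\quad\mapsto(12)\bigl[-Y(X+Z-Y)+Z(X+Y-Z)-X(Y-Z)\bigr]=(12)(Y-Z)(Y+Z-2X).
\end{align*}
After division by $(12)$ the third image is nonzero and antisymmetric in $Y,Z$, the first two are nonzero and symmetric, and only the first of these contains $Y^2$. So they are independent.

\paragraph{Multidegree $(2,2,2,2)$.} If exactly the indices in $T$ are distinguished (twice each), there are $|T|\le3$ slots with $a$'s; $|T|=1$ is impossible. With $\{i,j,k,l\}=[4]$, the vectors are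
\begin{itemize}
\item $N[c_1|c_2|c_3|c_4]=\langle p,p,p\mid1:c_1,\dots,4:c_4\rangle$. It is multilinear in the $c_i\in U=\{c\in\mathbb C^3:\sum c_r=0\}$ and invariant under simultaneous permutation of slots. So these vectors span a space of dimension at most that of the coinvariants of the symmetric group $\mathfrak S_3$ in $U^{\otimes4}$, which is $\frac16(2^4+3\cdot0+2\cdot(-1)^4)=3$.
\item $D_{ij}[c|c']=\langle p,a_{ij},a_{ij}\mid k:c,l:c'\rangle$, spanned by $D_{ij}[\alpha|\alpha]$, $D_{ij}[\beta|\beta]$ upon exchanging equal slots.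
\item $C_{ijk}[c]=\langle a_{ij},a_{ik},a_{jk}\mid l:c\rangle$.
\end{itemize}
Relations:
\begin{itemize}
\item $q_3(ij)\cdot p$ with $k,l:(1,1,-2)$: in the order with the appended $p$ first, $i,j$ have $\alpha$ and $k,l$ have $-\beta$. So $\frac12N[\cdots]+D_{ij}[\beta|\beta]\equiv0$ with $\alpha$ at $i,j$ and $\beta$ at $k,l$.
\item $q_1(ij;k)\cdot a_{ij}$ with $l:(1,1,-2)$: with $p$ first, the bracket is $D_{ij}[-1,1,0\,|\,1,1,-2]=-e_{ij}$, where
\[
e_{ij}:=\tfrac14D_{ij}[\beta|\beta]-\tfrac34D_{ij}[\alpha|\alpha].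
\]
So $e_{ij}\equiv C_{ijk}[c]$ with $c=-2$ on $a_{ij}$ and $1$ on the other two slots. Exchanging $k$ and $l$, also $e_{ij}\equiv C_{ijl}[c]$ with $c=-2$ on $a_{ij}$ and $1$ on the others.
\end{itemize}
As $(-2,1,1)+(1,-2,1)+(1,1,-2)=0$, we get $e_{ij}+e_{ik}+e_{jk}\equiv0$ for all triples. Adding this for the triples $ijk$ and $ijl$ and subtracting it for $ikl$ and $jkl$ gives $2e_{ij}\equiv2e_{kl}$. So every $e_{ij}$ lies in the span of $e_{12},e_{13}$ modulo $Q$; so do all $C_{ijk}[c]$, because two of the vectors $c$ above span $U$. And $D_{ij}[\beta|\beta]$ lies in the span of the $N$'s, so $D_{ij}[\alpha|\alpha]$ lies in the span of $e_{12},e_{13}$ and the $N$'s. Modulo $Q$ the space of lowest vectors has dimension at most $3+2=5$. It remains to find five independent images. The first relation gives $N[\alpha|\alpha|\beta|\beta]\equiv-2D_{12}[\beta|\beta]$, and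
\[
D_{12}[\beta|\beta]\mapsto4p_{34}a_{12}^2+2a_{12|34}a_{12}+2a_{12|3}a_{12|4}=-4X^2+2X(Y+Z-X)+2YZ=-6X^2+2\Theta .
\]
So the images include $12X^2-4\Theta$ and, by symmetry, $12Y^2-4\Theta$ and $12Z^2-4\Theta$. Moreover
\[
e_{12}\equiv-2a_{12|4}a_{13}a_{23}+a_{12}a_{13|4}a_{23}+a_{12}a_{13}a_{23|4}\mapsto2YZ-XZ-XY,
\]
and similarly $e_{13}\mapsto2XZ-YZ-XY$. These five are independent. This completes the proof.
\end{proof}

\subsection{From degree three to all degrees}

The ring $\mathcal B$ is generated over $R$ by two more elements and has quadratic relations. Eliminating the two elements could produce new relations in any degree. The point is that, because $\mathcal A_k=\mathcal B_k$ for $k\ge2$, all compatibilities needed to put the two elements back live in degree at most $3$.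

\begin{proposition}\label{prop:four}
$\mathcal J_4=Q_4$ (here the subscripts are values of $n$).
\end{proposition}
\begin{proof}
Let $S=R[b_1,b_2]$, where the variables $b_1,b_2$ of degree $1$ are sent to a basis of the span of the discarded minors. Then $\mathcal B=S/I$, with $I$ generated by its degree $2$ part $I_2$ (Section~\ref{sec:three}) and $I\cap R=\mathcal J$. By Proposition~\ref{prop:deg2} we can choose $r_{ij}=r_{ji}\in R_2$ and $r_i(w)\in R_2$, linear in $w\in R_1$, with
\[
b_ib_j-r_{ij}\in I,\qquad w\,b_i-r_i(w)\in I .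
\]
These elements together with $\mathcal J_2$ span $I_2$, since modulo them every element of $S_2$ is in $R_2$, and $I\cap R_2=\mathcal J_2$. Let $\mathcal A'=R/Q$. By Proposition~\ref{prop:deg3}, $\mathcal A'_k=\mathcal A_k\subseteq\mathcal B_k$ for $k\le3$. \emph{So equalities in $\mathcal A'_3$ can be checked in $\mathcal B_3$.}

Let $M=\mathcal A'\oplus\mathbb C\bar b_1\oplus\mathbb C\bar b_2$, with $\bar b_i$ in degree $1$ and $w\bar b_i:=r_i(w)\in\mathcal A'_2$ for $w\in R_1$. This is an $R$-module: $w'r_i(w)$ and $w\,r_i(w')$ are equal in $\mathcal A'_3$, as both are $ww'b_i$ in $\mathcal B_3$. It is presented by generators $1,\bar b_1,\bar b_2$ and relations $\mathcal J_2\cdot1=0$, $w\bar b_i=r_i(w)\cdot1$. Indeed the module so presented is spanned by $\bar b_1,\bar b_2$ and a quotient of $\mathcal A'$, and it maps onto $M$; comparing dimensions in each degree, the map is an isomorphism.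

Define $R$-linear maps $\beta_j:M\to M$ by $1\mapsto\bar b_j$, $\bar b_i\mapsto r_{ij}$. The relations are respected:
\begin{itemize}
\item For $f=\sum ww'\in\mathcal J_2$ with $w,w'\in R_1$, $f\bar b_j=\sum w\,r_j(w')\in\mathcal A'_3$ equals $fb_j=0$ in $\mathcal B_3$.
\item For $w\bar b_i=r_i(w)\cdot 1$ we need $w\,r_{ij}=r_i(w)\,\bar b_j$. Both lie in $\mathcal A'_3$ and equal $wb_ib_j$ in $\mathcal B_3$.
\end{itemize}
Also $\beta_1\beta_2=\beta_2\beta_1$: on $1$ both give $r_{12}$, and on $\bar b_i$ they give $r_{2i}\bar b_1$ and $r_{1i}\bar b_2$, elements of $\mathcal A'_3$ that equal $b_1b_2b_i$ in $\mathcal B_3$. So $M$ becomes an $S$-module with $b_j$ acting as $\beta_j$. It is generated by $1$, since $b_j\cdot1=\bar b_j$. By construction $I_2\cdot1=0$, hence $I\cdot1=0$, and $M$ is a quotient of $\mathcal B$. For $k\ge2$ this gives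
\[
\dim\mathcal A'_k=\dim M_k\le\dim\mathcal B_k=\dim\mathcal A_k .
\]
Since $\mathcal A'\to\mathcal A$ is surjective and is an isomorphism in degrees $0$ and $1$, $\mathcal A'=\mathcal A$, that is, $Q=\mathcal J$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}(2)]
Combine Proposition~\ref{prop:three}, Proposition~\ref{prop:four} and Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{The Gaussian Conditional Independence Inference Problem}, \texttt{https://taboege.de/research/dissert.pdf}.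
\bibitem{Lichtenstein} W.~Lichtenstein, \emph{A system of quadrics describing the orbit of the highest weight vector}, Proc.\ AMS 84 (1982).
\bibitem{Procesi} Procesi, \emph{Lie Groups}.
\end{thebibliography}

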